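# Periodicity of descendant trees in the branches of the maximal class tree

Throughout, $p\ge 5$ is a prime and $d=p-1$. Trees are rooted, and isomorphisms of trees are isomorphisms of rooted trees, so they preserve depth.

## 1. Maximal class, the mainline, branches and bodies

**Definition (maximal class).** A group $G$ of order $p^n$ has maximal class if its nilpotency class is $n-1$.

Suppose $n\ge 2$. The quotient $G/\gamma_2(G)$ has order at least $p^2$, and the $n-2$ factors $\gamma_i(G)/\gamma_{i+1}(G)$ with $2\le i\le n-1$ are nontrivial. The product of all these orders is $p^n$, so $|G:\gamma_i(G)|=p^i$ for $2\le i\le n$. Two facts will be used.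

* A normal subgroup $N$ of index $p^i\ge p^2$ in $G$ equals $\gamma_i(G)$ (Huppert, *Endliche Gruppen I*, III.14.2). Indeed $G/N$ has order $p^i$, hence class at most $i-1$, so $\gamma_i(G)\le N$, and the indices agree.
* If $n\ge 4$, then $G$ has at most one abelian maximal subgroup. Two of them would intersect in a central subgroup of index $p^2$. Then $G/Z(G)$ would be abelian and $G$ would have class at most $2$, but the class is $n-1\ge 3$.

*Example.* The group $C_p\times C_p$ has order $p^2$ and class $1$. Every nonabelian group of order $p^3$ has class $2$. All of these have maximal class.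

**Definition (the group $S$).** Let $\theta$ be a primitive $p$-th root of unity, $K=\mathbb Q_p(\theta)$, $O=\mathbb Z_p[\theta]$ and $\mathfrak p=(\theta-1)$. Then $\mathfrak p^d=pO$ and $O/\mathfrak p=\mathbb F_p$. Let $P=\langle g\rangle$ have order $p$ and let $S=P\ltimes O$ with $gyg^{-1}=\theta y$ for $y\in O$. This is a profinite group.

Since $[O,g]=(\theta-1)O=\mathfrak p$ and $S/\mathfrak p$ is abelian, $\gamma_2(S)=\mathfrak p$. Inductively $\gamma_i(S)=\mathfrak p^{i-1}$ for $i\ge 2$. So $S/\mathfrak p^{n-1}$ has order $p^n$ and class $n-1$.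

*Example.* $S/\mathfrak p\cong C_p\times C_p$. The group $S/\mathfrak p^2$ is nonabelian of order $p^3$. It has exponent $p$: we have $pO\subseteq \mathfrak p^2$, and $(g^tx)^p$ for $t\not\equiv0$ is the image of $x$ under $1+\theta+\dots+\theta^{p-1}=0$.

**Definition (coclass graph, descendants, mainline).** The groups of maximal class are exactly the $p$-groups of coclass $1$. The coclass graph $\mathcal G(p)$ has as vertices representatives of the isomorphism types of finite $p$-groups of maximal class, with an edge $H\to G$ if and only if $H\cong G/\gamma_c(G)$, where $c$ is the class of $G$. A group $G$ is a (proper) descendant of $H$ if there is a path of positive length from $H$ to $G$. The graph has a single coclass tree $\mathcal T$. Its mainline is $S_2\to S_3\to\cdots$, where $S_n$ is the unique group of order $p^n$ in $\mathcal T$ with infinitely many descendants.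

*Example.* The groups $S/\mathfrak p^{n-1}$, $n\ge 2$, form an infinite path, so each of them has infinitely many descendants. Hence $S_n\cong S/\mathfrak p^{n-1}$ for $n\ge2$.

Along an edge the order grows by a factor $p$. A descendant of $S_m$ at distance $e$ is the same thing as a group $G$ of maximal class and order $p^{m+e}$ with $G/\gamma_m(G)\cong S_m$.

**Definition (branch, depth, shaved branch).** The branch $\mathcal B_n$ is the subtree of $\mathcal T$ consisting of $S_n$ and all descendants of $S_n$ that are neither equal to $S_{n+1}$ nor descendants of $S_{n+1}$. The depth of a group in $\mathcal B_n$ is its distance from $S_n$, and the depth of a tree is the maximal depth of its vertices. For $k\ge 0$, $\mathcal B_n(k)$ is the subtree of $\mathcal B_n$ induced by the groups of depth at most $k$.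

*Example.* Let $m\ge3$ and let $W_m$ be generated by the abelian group $O/\mathfrak p^m$ and an element $s$ which acts on it as multiplication by $\theta$ and satisfies $s^p=(\theta-1)^{m-1}+\mathfrak p^m$. This cyclic extension exists because $\theta^p=1$ and the element chosen for $s^p$ is fixed by $\theta$. We get $\gamma_i(W_m)=\mathfrak p^{i-1}/\mathfrak p^m$ for $i\ge2$, so $W_m$ has order $p^{m+1}$ and class $m$, and $W_m/\gamma_m(W_m)\cong S_m$. In $W_m$ every element outside the abelian maximal subgroup is $s^ix$ with $p\nmid i$, and $(s^ix)^p=s^{ip}\ne1$. In $S_{m+1}$ every element outside the abelian maximal subgroup has order $p$. These subgroups are unique, since the order is at least $p^4$. So $W_m\not\cong S_{m+1}$, and $W_m$ has depth $1$ in $\mathcal B_m$.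

**Definition (body).** Let $n>p+1$. Put $e_n=\max\{0,n-2p+8\}$ if $p\ge 7$ and $e_n=\max\{0,n-4\}$ if $p=5$. The $n$-th body of $\mathcal T$ is $\mathcal T_n=\mathcal B_n(e_n)$.

The following known result is taken as given.

**Periodicity I.** For $n>p+1$:

1. there is an embedding $\iota_n:\mathcal T_n\hookrightarrow\mathcal B_{n+d}$ such that $\mathcal T_n\cong\mathcal B_{n+d}(e_n)$;
2. the depth of $\mathcal T_n$ is $e_n$;
3. the depth of $\mathcal B_n$ is at most $e_n+c$, where $c=4p-19$ if $p\ge7$ and $c=4$ if $p=5$.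

*Example.* For $p=5$ we have $d=4$, $e_{13}=9$ and $e_{17}=13$. So $\mathcal T_{13}=\mathcal B_{13}(9)$ is isomorphic to the top part $\mathcal B_{17}(9)$ of $\mathcal T_{17}=\mathcal B_{17}(13)$.

**Definition (descendant trees).** For a group $G$ in $\mathcal T_n$, $\mathcal D(G)$ is the subtree of $\mathcal T_n$ induced by $G$ and its descendants of distance at most $d$ from $G$, with root $G$. For $k\ge0$ and $G\in\mathcal B_m$ of depth at least $1$, $\mathcal D_k(G)$ is the rooted tree consisting of $G$ and its descendants at distance at most $k$; all of these lie in $\mathcal B_m$. Let $\mathfrak D_k(m,e)$ be the set of isomorphism types of the trees $\mathcal D_k(G)$, where $G$ runs over the groups of depth $e$ in $\mathcal B_m$.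

*Example.* Let $p=5$ and let $G$ have depth $9$ in $\mathcal T_{17}$. Then $\mathcal D(G)=\mathcal D_4(G)$ occupies depths between $9$ and $13$. It need not reach depth $13$: a group without descendants has $\mathcal D(G)$ equal to a single vertex. After Lemma 1 we will see that $W_m$ is such a group when $m$ is large.

## 2. Periodicity II and a two-sided form of it

By Periodicity I, the body $\mathcal T_{n+d}$ repeats $\mathcal T_n$ down to depth $e_n$. For large $n$ we have $e_{n+d}=e_n+d$, so $\mathcal T_{n+d}$ has $d$ further levels, and these hang from the groups at depth $e_n$. Are the pieces hanging there copies of pieces that hang $d$ levels higher? The following statement is posed as a conjecture in Heiko Dietrich's "The coclass graph associated with $p$-groups of maximal class"; we want to prove or disprove it.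

**Conjecture (Periodicity II).** If $n$ is large enough and $G$ is a group at depth $e_n$ in $\mathcal T_{n+d}$, then there exists a group $H$ at depth $e_n-d$ in $\mathcal T_{n+d}$ such that $\mathcal D(G)\cong\mathcal D(H)$.

**Theorem A.** Periodicity II holds for all $p\ge5$.

**Theorem B.** For every $k\ge 0$ there is $E_k>d$ such that for all $m>p+1$ and all $e\ge E_k$ with $e+k\le e_m$,
$$\mathfrak D_k(m,e)=\mathfrak D_k(m,e-d).$$
So every group at depth $e$ has a partner at depth $e-d$ with isomorphic $k$-step descendant tree, and conversely. Moreover, in this range $\mathfrak D_k(m,e)$ depends only on $m\bmod d$ and $e\bmod d$.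

Two things are not claimed. The bound on $n$ is not effective, because it comes from the stabilization of a family of subsets of a finite set. And $H$ is not claimed to be the $d$-step ancestor of $G$.

*The case $k=0$.* The tree $\mathcal D_0(G)$ is one vertex. By Periodicity I(2) there are groups of every depth $\le e_m$ in $\mathcal B_m$, so for $1\le e\le e_m$ the set $\mathfrak D_0(m,e)$ consists of the one-vertex tree, and the claim is trivial.

**Theorem B implies Theorem A.** Take $k=d$, $m=n+d$, $e=e_n$. For large $n$ we have $e_{n+d}=e_n+d$, so $e+k=e_m$. Then $\mathcal D(G)=\mathcal D_d(G)$ for $G$ at depth $e_n$ or $e_n-d$ in $\mathcal T_{n+d}$, as nothing is cut off. Finally $e_n\to\infty$, so $e\ge E_d$ for large $n$.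

**Reduction to large $m$.** This step frees us from the inequality $e+k\le e_m$. By Periodicity I(1), $\mathcal T_m\cong\mathcal B_{m+d}(e_m)$. As $e_m\le e_{m+d}$, we may restrict $\mathcal T_{m+d}\cong\mathcal B_{m+2d}(e_{m+d})$ to depth $e_m$, and iterate. This gives $\mathcal T_m\cong\mathcal B_{m+jd}(e_m)$ for all $j\ge0$. If $e\ge1$ and $e+k\le e_m$, the trees $\mathcal D_k(G)$ with $G$ of depth $e$ lie in $\mathcal T_m$. Hence
$$\mathfrak D_k(m,e)=\mathfrak D_k(m+jd,e)\qquad(e\ge1,\ e+k\le e_m,\ j\ge0).\tag{1}$$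
So we may take $m$ as large as we like compared with $e+k$.

## 3. Automorphisms of $S$ and the modules $A_{r,e}$

Let $U=O^\times$ and $U^{(1)}=1+\mathfrak p$, and let $\sigma_t\in\mathrm{Gal}(K/\mathbb Q_p)$ be given by $\sigma_t(\theta)=\theta^t$.

**Definition (the group $\Gamma$).** $\Gamma$ is the group of automorphisms of $S$ that leave $O$ invariant.

We determine $\Gamma$. Let $\alpha\in\Gamma$ with $\alpha(g)\in g^tO$; then $t\not\equiv 0\pmod p$. Applying $\alpha$ to $\theta y=gyg^{-1}$ gives $\alpha(\theta y)=\theta^t\alpha(y)$ for $y\in O$. An additive map $O\to O$ maps $p^nO$ into $p^nO$, so it is continuous and $\mathbb Z_p$-linear. Hence $\alpha|_O=u\sigma_t$ with $u=\alpha(1)$, and $u\in U$ because $\alpha$ is bijective on $O$. Conversely, for $u\in U$, $t\in(\mathbb Z/p)^\times$ and $x\in O$ there is $\alpha_{u,t,x}\in\Gamma$ with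
$$y\mapsto u\sigma_t(y),\qquad g\mapsto g^tx .$$
Indeed $(g^tx)^p=1$, because $1+\theta+\dots+\theta^{p-1}=0$, and $g^tx$ acts on $O$ as $\theta^t$, so the defining relations are respected. Let $T=\{\alpha_{1,1,x}\}$, the kernel of restriction to $O$, and $\Gamma^0=\{\alpha_{u,t,0}\}\cong U\rtimes\mathrm{Gal}(K/\mathbb Q_p)$. Since $\alpha_{u,t,x}\alpha_{u,t,0}^{-1}$ is trivial on $O$, we have $\Gamma=T\Gamma^0$.

*Example.* Conjugation by $g$ is $\alpha_{\theta,1,0}$. Conjugation by $y_0\in O$ sends $g$ to $g\cdot(\theta^{-1}-1)y_0$, so it is $\alpha_{1,1,x}$ with $x=(\theta^{-1}-1)y_0\in\mathfrak p$.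

**Definition (the coefficient modules).** Let $A_{r,e}=\mathfrak p^r/\mathfrak p^{r+e}$, an $S$-module via $S\to P$ with $g$ acting as $\theta$. $\Gamma$ acts on $\mathfrak p^r$ and on $A_{r,e}$ through $\alpha|_O$. Put $X_{r,e}=H^2(S,A_{r,e})$. Here and below, cohomology is continuous cochain cohomology.

One checks $\alpha(s\cdot a)=\alpha(s)\cdot\alpha(a)$: for $s\in g^iO$ both sides equal $\theta^{ti}\alpha(a)$. So $\Gamma$ acts on cohomology by $(\alpha c)(s_1,\dots)=\alpha(c(\alpha^{-1}s_1,\dots))$. Multiplication by $p$ commutes with $u\sigma_t$, so it gives $\Gamma$-isomorphisms $A_{r,e}\cong A_{r+d,e}$ and $X_{r,e}\cong X_{r+d,e}$. As $S$-modules, $A_{r,e}\cong A_{0,e}$ for every $r$.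

*Example.* $A_{r,1}\cong\mathbb F_p$ with trivial action of $S$, since $\theta\equiv1\bmod\mathfrak p$. The element $\alpha_{u,t,x}$ acts on it as an element of $\mathbb F_p^\times$: for $a=(\theta-1)^r$ we get $u\sigma_t(a)\equiv ut^ra\bmod\mathfrak p^{r+1}$.

All groups $H^n(S,A_{r,e})$ are finite. In the Hochschild–Serre spectral sequence $H^i(P,H^j(O,A))\Rightarrow H^{i+j}(S,A)$ the groups $H^j(O,A)$ are finite, because $O\cong\mathbb Z_p^d$ acts trivially on the finite group $A$.

## 4. The groups below $S_m$ as $\Gamma$-orbits on $H^2$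

**Lemma 1.** Let $e\ge1$, $m>\max(2ed+1,3)$, and let $G$ be of maximal class and order $p^{m+e}$ with $G/\gamma_m(G)\cong S_m$. Let $G_1$ be the preimage of $O/\mathfrak p^{m-1}$. Then $\gamma_{m-1}(G)\le Z(G_1)$, and $A=\gamma_m(G)$ is isomorphic to $O/\mathfrak p^e$ as a module for $P=G/G_1$, with $g$ acting as $\theta$.

*Proof.* **Step 1: a power map on $G_1$.** The purpose is to find a large normal subgroup of $G$ that is central in $G_1$. We have $|A|=p^e$ and $\gamma_2(G_1)\le A=\gamma_m(G)$, so $\gamma_{i+2}(G_1)\le\gamma_{m+i}(G)$ by induction. As $\gamma_{m+e}(G)=1$, $G_1$ has class at most $e+1$. Let $q=p^{2e}$. For $2\le i\le e+1$ we have $v_p\binom qi=2e-v_p(i)\ge e$. By the Hall–Petrescu formula,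
$$x^qy^q=(xy)^q\prod_{i\ge2}c_i^{\binom qi},\qquad c_i\in\gamma_i(G_1)\le A .$$
Since $A$ has order $p^e$, the factors with $i\le e+1$ are trivial, and for $i\ge e+2$ we have $c_i=1$. So $y\mapsto y^q$ is an endomorphism of $G_1$. Its image $Q$ is normal in $G$.

**Step 2: $Q$ contains $\gamma_{m-1}(G)$.** Modulo $A$, $Q$ becomes $\mathfrak p^{2ed}/\mathfrak p^{m-1}$, which is nonzero and proper in $O/\mathfrak p^{m-1}$. So $Q\not\le\gamma_m(G)$ and $|G:Q|\ge p^2$. By the fact in Section 1, $Q=\gamma_i(G)$, and $i<m$. Hence $\gamma_{m-1}(G)\le Q$.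

**Step 3: $Q$ is central in $G_1$.** For $x,y\in G_1$, $x^{-1}y^qx=(y[y,x])^q=y^q[y,x]^q=y^q$, because $[y,x]\in A$ has order dividing $p^e$.

**Step 4: the module structure.** Let $s\in G$ map to $g\in P$, and let $A'=\gamma_{m-1}(G)$. By Steps 2 and 3, $A'$ is abelian and $G$ acts on it through $P$, so it is a $\mathbb Z_p[P]$-module. Then $A=[A',G]=(s-1)A'$ is killed by $1+s+\dots+s^{p-1}$, and $A/(s-1)A=\gamma_m(G)/\gamma_{m+1}(G)$ has order $p$. By Nakayama's lemma over the local ring $\mathbb Z_p[P]$, $A$ is cyclic. So it is a quotient of $\mathbb Z_p[P]/(1+g+\dots+g^{p-1})=O$ of order $p^e$, that is, $O/\mathfrak p^e$. $\square$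

*Example: $W_m$ has no descendants if $m>4d+1$.* Suppose $H$ has maximal class, order $p^{m+2}$ and $H/\gamma_{m+1}(H)\cong W_m$. Let $s\in H$ lie outside $H_1$. Its $p$-th power maps to a generator of $\gamma_m(W_m)$, so $s^p\in\gamma_m(H)\setminus\gamma_{m+1}(H)$. By Lemma 1 with $e=2$, $\gamma_m(H)\cong O/\mathfrak p^2$, where $s$ acts as $\theta^i$ with $p\nmid i$. The elements fixed by $s$ form $\mathfrak p/\mathfrak p^2$, which is $\gamma_{m+1}(H)$. But $s$ fixes $s^p$, a contradiction.

**Extension classes.** Recall that $H^2(\,\cdot\,,A)$ classifies extensions: addition is the Baer sum, inflation is pullback, and a change of coefficients is a pushout. Let $A$ be one of the modules $A_{r,e}$, and let $n\ge2$. For $\varphi\in\mathrm{Hom}_P(\mathfrak p^{n-1},A)$ let $tg_n(\varphi)\in H^2(S_n,A)$ be the class of the pushout of $\mathfrak p^{n-1}\to S\to S_n$ along $\varphi$. Such a $\varphi$ is $O$-linear, since additive maps from $\mathfrak p^{n-1}$ to the finite $p$-group $A$ are continuous. Also, $tg_n$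 is additive in $\varphi$. Explicitly, the pushout is $E_\varphi=(A\rtimes S)/\{(-\varphi(y),y):y\in\mathfrak p^{n-1}\}$, and $s\mapsto(0,s)$ gives a homomorphism $\lambda:S\to E_\varphi$ over $S_n$ with $\lambda|_{\mathfrak p^{n-1}}=\varphi$. Three facts follow.

* (T1) *A class $c\in H^2(S_n,A)$ inflates to $0$ in $H^2(S,A)$ if and only if $c=tg_n(\varphi)$ for some $\varphi$.* Let $E$ be an extension with class $c$. The pullback to $S$ splits if and only if there is a continuous homomorphism $\lambda:S\to E$ over $S_n$. Given $\lambda$, its restriction $\varphi$ to $\mathfrak p^{n-1}$ is $P$-equivariant with values in $A$, and $(a,s)\mapsto a\lambda(s)$ maps $A\rtimes S$ onto $E$ with kernel $\{(-\varphi(y),y)\}$. So $E\cong E_\varphi$. Conversely, $E_\varphi$ has such a $\lambda$.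
* (T2) *$tg_n(\varphi)=0$ if and only if $\varphi$ extends to a continuous crossed homomorphism $S\to A$.* If $\mu:S_n\to E_\varphi$ is a splitting, write $\lambda(s)=\delta(s)\mu(\bar s)$. Then $\delta$ is a crossed homomorphism extending $\varphi$. Conversely, if $\delta$ extends $\varphi$, then $s\mapsto\delta(s)^{-1}\lambda(s)$ is a homomorphism trivial on $\mathfrak p^{n-1}$ and gives a splitting.
* (T3) *For $m\ge n$ the inflation of $tg_n(\varphi)$ to $S_m$ is $tg_m(\varphi|_{\mathfrak p^{m-1}})$.* The maps $\lambda$ and $S\to S_m$ together give a homomorphism from $S$ to the pullback $E_\varphi\times_{S_n}S_m$ over $S_m$, which restricts to $\varphi$ on $\mathfrak p^{m-1}$; now use the argument of (T1).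

**Lemma 2.** For each $E$ there is $m(E)$ such that for all $m\ge m(E)$ and $e\le E$ the isomorphism types of groups $G$ of maximal class and order $p^{m+e}$ with $G/\gamma_m(G)\cong S_m$ correspond bijectively to $\Gamma$-orbits on $X_{m-1,e}$. For $e'\le e$, passage to $G/\gamma_{m+e'}(G)$ corresponds to the natural map $X_{m-1,e}\to X_{m-1,e'}$. The group $S_{m+e}$ corresponds to $0$.

*Proof.* **Step 1: splitting $H^2(S_m,A)$ into a mainline part and an inflated part.** Each $H^2(S,A_{r,e})$ is finite and equals $\varinjlim_nH^2(S_n,A_{r,e})$, and up to isomorphism of $S$-modules $A_{r,e}$ does not depend on $r$. So there is $m'\ge2$ such that $H^2(S_{m'},A_{r,e})\to H^2(S,A_{r,e})$ is onto for all $r$ and all $e\le E$. Put $m(E)=\max(m'+E+1,\,2Ed+2,\,4)$. Let $m\ge m(E)$, $1\le e\le E$ (the case $e=0$ is trivial) and $A=A_{m-1,e}$. Let $J\subseteq H^2(S_m,A)$ be the image of inflation from $S_{m'}$.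

*The map $J\to H^2(S,A)$ is an isomorphism.* It is onto by the choice of $m'$. If $c\in H^2(S_{m'},A)$ dies in $H^2(S,A)$, then $c=tg_{m'}(\varphi)$ by (T1), and its inflation to $S_m$ is $tg_m(\varphi|_{\mathfrak p^{m-1}})$ by (T3). But $\varphi(\mathfrak p^{m-1})\subseteq\mathfrak p^{m-m'}A=0$, because $m-m'\ge e$.

*The map $tg_m$ is injective.* Let $\delta:S\to A$ be a crossed homomorphism. As $O$ acts trivially on $A$, $\delta|_O$ is a homomorphism. From $0=\delta(gg^{-1})=\delta(g)+g\delta(g^{-1})$ we get $\delta(gyg^{-1})=\delta(g)+g\delta(y)+g\delta(g^{-1})=g\delta(y)$, so $\delta|_O$ is $O$-linear. Hence $\delta(\mathfrak p^{m-1})\subseteq\mathfrak p^{m-1}A=0$, as $m-1\ge e$. Now apply (T2).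

By (T1) the kernel of $H^2(S_m,A)\to H^2(S,A)$ is the image of $tg_m$. So
$$H^2(S_m,A)=tg_m(\mathrm{Hom}_O(\mathfrak p^{m-1},A))\oplus J .$$
For $\eta\in H^2(S,A)$ let $j(\eta)\in J$ be its lift. Let $\varphi_0:\mathfrak p^{m-1}\to A$ be the projection; $tg_m(\varphi_0)$ is the class of $S_{m+e}$. Put $c(\eta)=tg_m(\varphi_0)+j(\eta)$, and let $G(\eta)$ be its extension group.

**Step 2: $G(\eta)$ has maximal class and $\gamma_m(G(\eta))=A$.** The class $j(\eta)$ belongs to $R_m=R\times_{S_{m'}}S_m$ for an extension $R$ of $S_{m'}$ by $A$. Since $\gamma_{m'}(R)\le A$ and $[\mathfrak p^iA,R]\le\mathfrak p^{i+1}A$, we get $\gamma_{m'+e}(R)=1$. As $m\ge m'+e$ and $\gamma_m(S_m)=1$, also $\gamma_m(R_m)=1$. The Baer sum is $G(\eta)=F/\{(a,-a):a\in A\}$ with $F=S_{m+e}\times_{S_m}R_m$. Since $\gamma_m(R_m)=1$, $\gamma_m(F)$ lies in the kernel $A\times1$ of $F\to R_m$. Since $F$ maps onto $S_{m+e}$, $\gamma_m(F)$ maps onto $\gamma_m(S_{m+e})=A$. So $\gamma_m(F)=A\times1$ and $\gamma_m(G(\eta))=A$. Then $\gamma_{m+i}(G(\eta))=\mathfrak p^iA$.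 The order is $p^{m+e}$, the class is $m+e-1$, and $G(\eta)/\gamma_m(G(\eta))\cong S_m$.

**Step 3: every $G$ occurs.** By Lemma 1, $G$ is an extension of $S_m$ by $A$, with class $tg_m(\varphi)+j$, $j\in J$. Suppose $\varphi$ is not onto. Then $\varphi(\mathfrak p^{m-1})\subseteq\mathfrak pA$, so the class of $G/\mathfrak pA$ is inflated from $S_{m'}$ and $G/\mathfrak pA\cong R'\times_{S_{m'}}S_m$ with $R'$ an extension of $S_{m'}$ by $A/\mathfrak pA$. As in Step 2, $\gamma_m(G/\mathfrak pA)=1$, contradicting $\gamma_m(G)=A\ne\mathfrak pA$. So $\varphi$ is onto, its kernel is $\mathfrak p^{m-1+e}$, and $\varphi=\beta\varphi_0$ with $\beta\in\mathrm{Aut}_O(A)$. Changing the identification of the kernel by $\beta^{-1}$ turns the class into $tg_m(\varphi_0)+\beta^{-1}j$, and $\beta^{-1}j\in J$.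

**Step 4: isomorphisms are given by $\Gamma$.** An isomorphism $G(\eta)\to G(\eta')$ maps $A=\gamma_m$ to $A$. It amounts to a compatible pair $(\bar\alpha,\beta)\in\mathrm{Aut}(S_m)\times\mathrm{Aut}(A)$ with $(\bar\alpha,\beta)c(\eta)=c(\eta')$, where $(\bar\alpha,\beta)c=\beta\circ c\circ\bar\alpha^{-1}$; conversely such a pair gives an isomorphism. As $m\ge4$, $O/\mathfrak p^{m-1}$ is the unique abelian maximal subgroup of $S_m$, so $\bar\alpha$ preserves it. If $\bar\alpha(g)\in g^tO$, then $\bar\alpha$ is $\sigma_t$-semilinear on it, hence given by $\sigma_t$ followed by multiplication by a unit. Lifting this unit to $u\in U$ and $g^{-t}\bar\alpha(g)$ to $x\in O$, we see that $\bar\alpha$ is induced by $\alpha=\alpha_{u,t,x}\in\Gamma$. Let $\beta_\alpha$ be the action of $\alpha$ on $A$. By compatibility $\beta$ is also $\sigma_t$-semilinear, so $\beta=\varepsilon\beta_\alpha$ with $\varepsilon\in\mathrm{Aut}_O(A)$.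

The pair $(\bar\alpha,\beta_\alpha)$ preserves $J$, since $\alpha$ preserves $\mathfrak p^{m'-1}$. It maps $j(\eta)$ to $j(\alpha\eta)$, since inflation to $S$ is equivariant. It fixes $tg_m(\varphi_0)$, since $\alpha$ induces an automorphism of $S_{m+e}=S/\mathfrak p^{m+e-1}$ that realizes this pair. Hence
$$(\bar\alpha,\beta)c(\eta)=tg_m(\varepsilon\varphi_0)+\varepsilon j(\alpha\eta).$$
If this equals $tg_m(\varphi_0)+j(\eta')$, then the direct sum and the injectivity of $tg_m$ give $\varepsilon=1$, and then $\eta'=\alpha\eta$. Conversely, if $\eta'=\alpha\eta$, then $(\bar\alpha,\beta_\alpha)$ maps $c(\eta)$ to $c(\eta')$.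

**Step 5: compatibility with quotients.** The class of $G(\eta)/\gamma_{m+e'}(G(\eta))=G(\eta)/\mathfrak p^{e'}A$ is the pushforward of $c(\eta)$. This is the class $c(\cdot)$ of the image of $\eta$ in $X_{m-1,e'}$, since pushing forward commutes with inflation. Clearly $G(0)=S_{m+e}$. $\square$

**Trees in terms of orbits.** A descendant $G$ of $S_m$ at distance $e\ge1$ lies in $\mathcal B_m$ if and only if $G/\gamma_{m+1}(G)\not\cong S_{m+1}$. By Lemma 2 this means that the corresponding $x\in X_{m-1,e}$ has nonzero image in $X_{m-1,1}$. For $x\in X_{r,e}$ let $\Gamma_x$ be its stabilizer, and let $\mathcal D_k(x)$ be the tree whose vertices at level $i\le k$ are the $\Gamma_x$-orbits on the fiber of $X_{r,e+i}\to X_{r,e}$ over $x$, with the natural edges. The $\Gamma$-orbits on $X_{r,e+i}$ lying over the orbit of $x$ are the same as these $\Gamma_x$-orbits. So by Lemma 2 and scaling by powers of $p$: if $m\ge m(e+k)$, $e\ge1$, and $r\in\{0,\dots,d-1\}$ with $r\equiv m-1\pmod d$, then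
$$\mathfrak D_k(m,e)=\mathfrak D_k^{(r)}(e):=\{\mathcal D_k(x):x\in X_{r,e},\ x\not\mapsto0\in X_{r,1}\}/\!\cong.\tag{2}$$

**Theorem C.** For fixed $k$, $r$ and a fixed residue class of $e$ mod $d$, the set $\mathfrak D^{(r)}_k(e)$ is constant for all sufficiently large $e$ in that class.

**Theorem C implies Theorem B.** There are finitely many pairs ($r$, residue class). Choose $E_k>d$ such that $E_k-d$ is at least $1$ and beyond all the thresholds in Theorem C. Let $m>p+1$, $e\ge E_k$, $e+k\le e_m$. Choose $j$ with $m+jd\ge\max(m(e+k),m(e-d+k))$. Then (1) and (2) give $\mathfrak D_k(m,e)=\mathfrak D_k^{(r)}(e)=\mathfrak D_k^{(r)}(e-d)=\mathfrak D_k(m,e-d)$, and this set depends only on $m$ and $e$ mod $d$.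

From now on $k\ge0$ and $0\le r<d$ are fixed.

## 5. Cohomology with coefficients in $\mathfrak p^s$: commutator forms

**Passage to the limit.** We need $H^2(S,\mathfrak p^s)$ exactly, and finiteness of torsion in $H^3(S,\mathfrak p^s)$. The sequences $0\to\mathfrak p^{s+f}\to\mathfrak p^s\to A_{s,f}\to0$ have continuous set-theoretic sections, so they give long exact sequences. Continuous cochains with values in $\mathfrak p^s=\varprojlim_fA_{s,f}$ are the inverse limit of those with values in $A_{s,f}$, with surjective transition maps. As all $H^n(S,A_{s,f})$ are finite, the $\varprojlim^1$-terms vanish and $H^n(S,\mathfrak p^s)=\varprojlim_fH^n(S,A_{s,f})$. So $H^3(S,\mathfrak p^s)$ is a pro-$p$ abelian group. Since $\mathfrak p^{s+d}=p\,\mathfrak p^s$, the quotient $H^3(S,\mathfrak p^s)/p$ embeds in the finite group $H^3(S,A_{s,d})$. Therefore $H^3(S,\mathfrak p^s)$ is a finitely generated $\mathbb Z_p$-module, with finite torsion.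

**Lemma 3.** $H^2(S,\mathfrak p^s)\cong V_s:=\mathrm{Hom}_P(\Lambda^2O,\mathfrak p^s)$, naturally in $s$ and $\Gamma$-equivariantly, where $(\alpha f)(x,y)=\alpha(f(\alpha^{-1}x,\alpha^{-1}y))$.

*Proof.* Put $M=\mathfrak p^s$. **Step 1: the map.** $H^2(S,M)$ classifies extensions $\hat G$ of profinite groups of $S$ by $M$. Let $B$ be the preimage of $O$ in $\hat G$. Then $M$ is central in $B$ and $B/M=O$ is abelian, so commutators in $B$ give an alternating bilinear form on $O$ with values in $M$, namely $f_c(x,y)=c(x,y)-c(y,x)$. It is continuous, hence $\mathbb Z_p$-bilinear, and it is $P$-equivariant because conjugation by a lift of $g$ is an automorphism of $B$. The map $c\mapsto f_c$ is a homomorphism that is natural in $s$, and by its formula it is $\Gamma$-equivariant.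

**Step 2: surjectivity.** For $f\in V_s$ the bilinear cocycle $f/2$ (recall that $p$ is odd) gives a group $M\times_{f/2}O$ on which $P$ acts by $\theta$ on both factors. The group $P\ltimes(M\times_{f/2}O)$ is an extension of $S$ by $M$ with form $f$.

**Step 3: injectivity.** Let $f_c=0$. Then $B$ is abelian, and it is a $\mathbb Z_p[P]$-module extension of $O$ by $M$. Note that $M^P=\ker(\theta-1)=0$. Let $\nu=1+g+\dots+g^{p-1}$ and let $b\in B$ lift $1\in O$. Then $\nu b$ lies in $M$, since $\nu\cdot1=0$ in $O$, and it is fixed by $P$, so $\nu b=0$. Hence $\mathbb Z_p[P]\to B$, $1\mapsto b$, factors through $O$ and gives a section. So $B=M\oplus O'$ with $O'$ $P$-stable, hence normal in $\hat G$. Let $\hat g\in\hat G/O'$ lift $g$. Then $\hat g^p\in B/O'\cong M$ is fixed by $\hat g$, so it is trivial, and $\langle\hat g\rangle$ is a complement to $B/O'$ in $\hat G/O'$. Its preimage $C$ in $\hat G$ satisfies $C\cap B=O'$, so $C\cap M=1$, and $CM=CO'M=CB=\hat G$. Hence $\hat G$ splits over $M$, and the class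 is $0$. $\square$

Thus $V_{s+1}\subseteq V_s$, the inclusion being the natural map on $H^2$. Also $V_{s+d}=pV_s$, and the $V_s$ are $\Gamma$-stable lattices in $V:=\mathrm{Hom}_P(\Lambda^2O,K)$. Multiplying the values of a form by $\theta-1$ commutes with $P$, so each $V_s$ is an $O$-module and $V_{s+1}=\mathfrak pV_s$.

**Lemma 4.** Let $l=(p-3)/2$. Then $K^l\cong V$ via $c=(c_a)_{2\le a\le(p-1)/2}\mapsto\sum_ac_a(\sigma_a(x)\sigma_{1-a}(y)-\sigma_{1-a}(x)\sigma_a(y))$. $T$ acts trivially on $V$, and
$$(\alpha_{u,t,x}c)_a=\rho_a(u)\,\sigma_t(c_a),\qquad\rho_a(u)=u\,\sigma_a(u)^{-1}\sigma_{1-a}(u)^{-1}.$$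

*Proof.* By independence of automorphisms and a dimension count, the $\mathbb Q_p$-bilinear maps $K\times K\to K$ are uniquely $\sum_{a,b}c_{a,b}\sigma_a(x)\sigma_b(y)$ with $a,b\in(\mathbb Z/p)^\times$. $P$-equivariance means $c_{a,b}(\theta^{a+b}-\theta)=0$, that is, $c_{a,b}=0$ unless $a+b\equiv1$. Alternating means $c_{a,b}=-c_{b,a}$, so the coefficient with $a\equiv1-a$ vanishes. The pairs $\{a,1-a\}$ with $a\ne0,1$ and $a\ne1-a$ are represented by $2\le a\le(p-1)/2$. For the action, put $\alpha^{-1}x=\sigma_t^{-1}(u^{-1}x)$. Then the term $c_a\sigma_a(x)\sigma_{1-a}(y)$ becomes $u\,\sigma_t(c_a)\,\sigma_a(u^{-1}x)\,\sigma_{1-a}(u^{-1}y)$, which is the claim. $T$ acts trivially because the action only involves $\alpha|_O$. $\square$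

*Example.* For $p=5$ we have $l=1$ and only $a=2$, so $V=K$ and $u$ acts as multiplication by $u/(\sigma_2(u)\sigma_4(u))$. For $p=7$ we have $l=2$, $a\in\{2,3\}$, with $1-2\equiv6$ and $1-3\equiv5$. For every $p$, $\rho_a(\theta)=\theta^{1-a-(1-a)}=1$, as it must be, since $\alpha_{\theta,1,0}$ is inner.

Write $[\ ]_j:V_r\to X_{r,j}$ for the reduction maps. By the long exact sequence, the kernel is $V_{r+j}$.

## 6. A finite datum that determines $\mathcal D_k(x)$

**Step 1: uniform control of the torsion in $H^3$.** The $\mathfrak p^s$ are all isomorphic as $S$-modules. Choose $b\ge1$ such that $p^b$ kills the torsion of every $H^3(S,\mathfrak p^s)$. The kernel of $H^3(S,\mathfrak p^{s+f})\to H^3(S,\mathfrak p^s)$ is torsion: if $p^j\mathfrak p^s\subseteq\mathfrak p^{s+f}$, following this map by multiplication $p^j:\mathfrak p^s\to\mathfrak p^{s+f}$ gives $p^j$. For $f\ge bd$ the kernel is the whole torsion subgroup, because the map factors through $H^3(S,\mathfrak p^{s+f})\to H^3(S,\mathfrak p^{s+f-bd})$,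 and this is multiplication by $p^b$ after the identification $p^b:\mathfrak p^{s+f-bd}\cong\mathfrak p^{s+f}$.

**Step 2: splitting $X_{r,e}$ into a form part and a bounded part.** Write $e=e'+dq$ with $bd\le e'<bd+d$ and $q\ge1$; then $e'$ depends only on $e$ mod $d$. Put $f=dq$ and $Y_j=X_{r,e'+j}$ for $0\le j\le k$. These finite sets do not depend on $q$. Multiplication by $p^q$ induces
$$A_{r,e'+j}\cong A_{r+f,e'+j}\hookrightarrow A_{r,e+j}$$
and $\Gamma$-maps $\iota_j:Y_j\to X_{r,e+j}$. They are compatible with the projections that lower $j$, and $\iota_j([w]_{e'+j})=[p^qw]_{e+j}$ for $w\in V_r$.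

**Lemma 5.**

1. $\iota_j$ is injective.
2. $Y_j\xrightarrow{\iota_j}X_{r,e+j}\to X_{r,f}$ is exact.
3. $X_{r,e}=[V_r]_e+\iota_0(Y_0)$.

*Proof.* Consider $0\to A_{r+f,e'+j}\to A_{r,e+j}\to A_{r,f}\to0$. The sequence $0\to\mathfrak p^{r+f}\to\mathfrak p^r\to A_{r,f}\to0$ maps to it. So the connecting map $H^1(S,A_{r,f})\to H^2(S,A_{r+f,e'+j})$ factors through the connecting map to $H^2(S,\mathfrak p^{r+f})$, whose image is $\ker(V_{r+f}\to V_r)=0$. This proves (1), and (2) is the next piece of the same long exact sequence.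

For (3), let $x\in X_{r,e}$. Its coboundary $\partial x\in H^3(S,\mathfrak p^{r+e})$ maps to $0$ in $H^3(S,\mathfrak p^r)$, so it is torsion by Step 1. Since $e'\ge bd$, the torsion of $H^3(S,\mathfrak p^{r+e})=H^3(S,\mathfrak p^{r+f+e'})$ is the kernel of the map to $H^3(S,\mathfrak p^{r+f})$. So $\partial x=\partial y'$ for some $y'\in H^2(S,A_{r+f,e'})=X_{r+f,e'}\cong Y_0$. Let $y\in Y_0$ correspond to $y'$. By naturality of $\partial$, $x-\iota_0(y)$ has zero coboundary, so it lies in $[V_r]_e$. $\square$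

**Step 3: the fiber over $x$ and the action on it.** Let $x=[v]_e+\iota_0(y)$. If $\tilde x\in X_{r,e+j}$ lies over $x$, then $\tilde x-[v]_{e+j}$ maps to $\iota_0(y)$ in $X_{r,e}$, hence to $0$ in $X_{r,f}$. By Lemma 5(2) it is $\iota_j(z)$, and $z\mapsto y$ by injectivity of $\iota_0$. So the fiber over $x$ is $\{[v]_{e+j}+\iota_j(z):z\in Y_j,\ z\mapsto y\}$. Put
$$\Gamma_{v,q}=\{\gamma\in\Gamma:\gamma v-v\in p^qV_r\},\qquad w_q(\gamma)=p^{-q}(\gamma v-v)\in V_r\quad(\gamma\in\Gamma_{v,q}).$$
If $\gamma x=x$, then $[\gamma v-v]_f=0$ in $X_{r,f}$, so $\gamma v-v\in V_{r+f}=p^qV_r$. For $\gamma\in\Gamma_{v,q}$ we have $[\gamma v]_{e+j}=[v]_{e+j}+\iota_j([w_q(\gamma)]_{e'+j})$. Hence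
$$\Gamma_x=\{\gamma\in\Gamma_{v,q}:\gamma y+[w_q(\gamma)]_{e'}=y\},$$
$$\gamma([v]_{e+j}+\iota_j(z))=[v]_{e+j}+\iota_j(\gamma z+[w_q(\gamma)]_{e'+j}).$$

**Step 4: truncation to finite information.** Choose an integer $\kappa\ge1$ with $\kappa d\ge bd+d+k$. Then $p^\kappa V_r=V_{r+\kappa d}$ is killed by $V_r\to Y_j$ for all $j\le k$. Let $\bar\Gamma$ be the finite image of $\Gamma$ in $\prod_{j\le k}\mathrm{Sym}(Y_j)$, and write $\bar\gamma$ for the image of $\gamma$. Choose an integer $N\ge1$ such that $\alpha_{u,1,0}$ has trivial image in $\bar\Gamma$ for all $u\in1+p^NO$ and all $e'\in[bd,bd+d)$. This is possible: all classes in the finitely many finite groups $Y_j$ are inflated from some $S_n$, and for large $N$ such $\alpha_{u,1,0}$ act trivially on $S_n$ and on the coefficients. Define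
$$\mathcal A_q(v)=\{(\bar\gamma,\ w_q(\gamma)\bmod p^\kappa V_r):\gamma\in\Gamma_{v,q}\}\subseteq\bar\Gamma\times V_r/p^\kappa V_r.$$

By Step 3, *the isomorphism type of $\mathcal D_k(x)$ is determined by the pair $(y,\mathcal A_q(v))$* for fixed $r,e',k$. For given $e'$ there are only finitely many such pairs, independently of $q$. Moreover, the image of $x$ in $X_{r,1}$ is $[v]_1$, since $\iota_0(y)$ dies in $X_{r,f}$ and $f\ge1$. It is nonzero if and only if $v\notin V_{r+1}$.

**Step 5: harmless changes.** Two changes of $(v,y)$ preserve the type of $\mathcal D_k(x)$ and the condition $v\notin V_{r+1}$: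

* replacing $(v,y)$ by $(\gamma v,\gamma y)$ with $\gamma\in\Gamma$, which replaces $x$ by $\gamma x$;
* replacing $(v,y)$ by $(v+p^qw,\ y-[w]_{e'})$ with $w\in V_r$, which does not change $x$; note that $p^qV_r\subseteq V_{r+1}$.

**Proposition 6.** There is $q_0\ge1$ such that for $q\ge q_0$ and $x=[v]_e+\iota_0(y)$ with $v\in V_r\setminus V_{r+1}$ the following holds. After harmless changes of $(v,y)$ there are elements $v_s\in V_r\setminus V_{r+1}$ $(s\ge0)$ with $\mathcal A_{q+s}(v_s)=\mathcal A_q(v)$ for all sufficiently large $s$.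

**Proposition 6 implies Theorem C.** Let $\Theta_q$ be the set of tree types $\mathfrak D_k^{(r)}(e'+dq)$. All $\Theta_q$ with $q\ge1$ lie in one finite set. Let $\tau\in\Theta_q$ with $q\ge q_0$, realized by $x=[v]_e+\iota_0(y)$; such an expression exists by Lemma 5(3). For large $s$ the element $[v_s]+\iota_0(y)\in X_{r,e'+d(q+s)}$ has the same pair $(y,\mathcal A)$, so it realizes $\tau$. So there is $q(\tau)$ with $\tau\in\Theta_{q'}$ for all $q'\ge q(\tau)$. Let $\Theta^*=\bigcup_{q\ge q_0}\Theta_q$, a finite set. Then $\Theta_q=\Theta^*$ for all $q\ge\max(\{q_0\}\cup\{q(\tau):\tau\in\Theta^*\})$. $\square$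

So everything rests on Proposition 6: *from $v$ at level $q$, produce $v_s$ at level $q+s$ with the same datum.*

## 7. Logarithms, the prime 5, and two choices of $v_s$ that fail at 7

**Standard facts on $\log$ and $\exp$.** Let $v_p$ be the valuation of $K$ with $v_p(p)=1$.

* $\log$ is defined on $U^{(1)}$, commutes with the $\sigma_t$, and has kernel $\mu_p$ there. (An element of the kernel has a $p$-power that lies in $1+pO$ and has logarithm $0$, so it is a $p$-power root of unity; $K$ contains no primitive $p^2$-th root of unity.)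
* For integers $k'\ge1$, $\exp:p^{k'}O\to1+p^{k'}O$ is inverse to $\log$. If $v_p(x)\ge1$, then $v_p(\log(1+x))=v_p(x)=v_p(\exp(x)-1)$. Also $\mu_p\cap(1+pO)=1$, since $v_p(\zeta-1)=1/(p-1)$ for $1\neq\zeta\in\mu_p$.
* If $v_p(x)\ge1$, then $v_p(\exp(x)-1-x)\ge2v_p(x)$. Indeed $v_p(x^2/2)=2v_p(x)$, and for $n\ge3$ we have $v_p(x^n/n!)\ge2v_p(x)+(n-2)-\frac{n-1}4\ge2v_p(x)$, because $v_p(n!)\le\frac{n-1}{p-1}\le\frac{n-1}{4}$.

Let $D_a=1-\sigma_a-\sigma_{1-a}$. Then $D_aO\subseteq O$ and $\log\rho_a(u)=D_a\log u$ on $U^{(1)}$. Let $\omega$ be the Teichmüller character. As $p\nmid d$, the idempotents $\frac1d\sum_t\omega(t)^{-j}\sigma_t$ decompose $O=\bigoplus_{j\in\mathbb Z/d}O_j$ and $K=\bigoplus_jK_j$, where $\sigma_t$ acts on $O_j$ and $K_j$ as $\omega(t)^j$. So $D_a$ acts on $K_j$ as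
$$\lambda_{a,j}=1-\omega(a)^j-\omega(1-a)^j\in\mathbb Z_p .$$
Let $h'\ge0$ be an integer with $h'\ge v_p(\lambda_{a,j})$ for all nonzero $\lambda_{a,j}$, and choose an integer $h\ge1$ with $p^hO^l\subseteq V_r\subseteq p^{-h}O^l$ in the coordinates of Lemma 4.

**The prime $5$: keep $v$.** Here $a=2$, and with $i=\omega(2)$, $i^2=-1$, the values $\lambda_{2,j}=1-i^j-(-1)^j$ for $j=0,1,2,3$ are $-1,\ 2-i,\ 1,\ 2+i$. None vanishes. Since $(2-i)(2+i)=5$ and $2+i\equiv4\bmod5$, their valuations are $0,1,0,0$. Write $D=D_2$, $\rho=\rho_2$. Let $v=c\in V_r\setminus V_{r+1}$. As $V_{r+1}\supseteq pV_r\supseteq p^{h+1}O$, we have $v_p(c)<h+1$. Suppose $u\in U^{(1)}$ satisfies $(\rho(u)-1)c\in p^qV_r\subseteq p^{q-h}O$ with $q$ large. Then $v_p(\rho(u)-1)>q-2h-1$. Since $D$ is invertible and loses at most one factor $p$, $z=\log u$ lies in $p^{q-2h-2}O$. So $u=\zeta\exp(z)$ with $\zeta\in\mu_5$, and $\rho(\zeta)=1$. Then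
$$uc-c=(\exp(Dz)-1)c=(Dz)c+\epsilon,\qquad v_p(\epsilon)\ge2(q-h-v_p(c))+v_p(c)>2q-3h-1 .$$
So for large $q$ the pairs $(\bar u,\,p^{-q}(uc-c)\bmod p^\kappa V_r)$ are exactly the pairs $(\bar\zeta,\,p^{-q}(Dz)c\bmod p^\kappa V_r)$ with $\zeta\in\mu_5$ and $(Dz)c\in p^qV_r$ (such $z$ are automatically small, and the converse inclusion is the same computation). Replacing $q$ by $q+s$ and $z$ by $p^sz$ gives the same pairs. So for $p=5$ the $U^{(1)}$-part of the datum does not change if $v$ is kept: $v_s=v$.

**The first approach for general $p$** is therefore to keep $v$ and scale $z$. It works as long as every coordinate $c_a$ has bounded valuation. But for $l\ge2$ the condition $v\notin V_{r+1}$ bounds the valuation of one coordinate at best; the others may be as small as $p^q$. Here is where this matters.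

**The prime $7$.** Take $a\in\{2,3\}$. The root of unity $\omega(3)$ is a primitive sixth root of unity, and $1-3\equiv5\equiv3^{-1}\bmod7$. A primitive sixth root of unity $\zeta$ satisfies $\zeta+\zeta^{-1}=1$. So $\lambda_{3,1}=\lambda_{3,5}=0$. On the other hand, $\omega(2)^3=1$ and $\omega(-1)=-1$ give $\lambda:=\lambda_{2,5}=2-\omega(2)^2\equiv-2\bmod7$, a unit. So for $z\in pO_5$ the element $u=\exp(z)$ satisfies $\rho_3(u)=1$ and $\rho_2(u)=\exp(\lambda z)$. As $V_{r+1}=\mathfrak pV_r$, we can choose $c_3$ with $(0,c_3)\in V_r\setminus V_{r+1}$. Let $\Lambda=\{c\in K:(c,0)\in V_r\}$, a fractional ideal, fix $c\in K$ with $v_p(c)=v_p(\Lambda)-1$ (where $v_p(\Lambda)$ is the minimal valuation in $\Lambda$), and put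
$$v=(p^qc,\ c_3),$$
with $q$ so large that $(p^qc,0)\in V_{r+1}$. Then $v\in V_r\setminus V_{r+1}$, and for $u=\exp(z)$, $z\in pO_5$,
$$uv-v=\big(p^q(\exp(\lambda z)-1)c,\ 0\big).$$

* *Keeping $v$.* At level $q$ the condition $uv-v\in p^qV_r$ is $v_p(z)+v_p(c)\ge v_p(\Lambda)$, so all $z\in pO_5$ are allowed. At level $q+s$ with the same $v$ only $z\in p^{s+1}O_5$ are allowed. Among these elements, the value of $w$ attained by $\exp(z)$ at level $q$ is attained up to higher order only by $\exp(p^sz)$ at level $q+s$, whose image in $\bar\Gamma$ is trivial for large $s$; the image of $\exp(z)$ need not be trivial. The matching of pairs breaks exactly here.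
* *Scaling everything.* With $v_s=p^sv$ we have $\mathcal A_{q+s}(p^sv)=\mathcal A_q(v)$ trivially, but $p^sv\in V_{r+1}$ for $s\ge1$, so the corresponding group has left the branch.

In this example a mixture works for the elements $\exp(z)$, $z\in pO_5$: with $v_s=(p^{q+s}c,c_3)$ the same $z$ are allowed at level $q+s$, with the same $w$; and $v_s$ differs from $v$ by an element of $V_{r+1}$.

**Mixing the two rules.** For a coordinate $c_a$ that is *large* compared with $p^q$ we keep $c_a$ and scale $z$ by $p^s$. For a coordinate that is *small*, about the size of $p^q$ or smaller, we scale $c_a$ by $p^s$ and keep that part of $u$ which the large coordinates do not see, namely the part with $\rho_a(u)=1$ for the large $a$. The first rule needs $\exp(D_az)-1$ to be replaceable by $D_az$, so $c_a$ must be large with a margin. The second needs the effect of $z$ on small coordinates to be negligible, so $c_a$ must be small with a margin. A coordinate in between would spoil both. But there are only $l$ coordinates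 and the required margin $L$ is a constant independent of $q$. So among $l+1$ disjoint windows of length $L$, one contains no coordinate, and we cut there.

## 8. Making the finite part of the symmetry fix $v$

We begin the proof of Proposition 6.

**Step 1: separating $\Gamma^0$ into a pro-$p$ part and a finite part.** Let $\Delta=\{\alpha_{\omega_0,t,0}:\omega_0\in\mu_{p-1}\}\cong\mu_{p-1}\times\mathrm{Gal}(K/\mathbb Q_p)$, of order $(p-1)^2$. As $U=\mu_{p-1}\times U^{(1)}$, we have $\Gamma^0=U^{(1)}\rtimes\Delta$, where $u\in U^{(1)}$ stands for $\alpha_{u,1,0}$. Since $\rho_a(\omega_0)=\omega_0^{-1}$, an element $\delta=\alpha_{\omega_0,t,0}$ acts on $V$ coordinatewise by $c_a\mapsto\delta(c_a):=\omega_0^{-1}\sigma_t(c_a)$. Since $T$ acts trivially on $V$, $\Gamma_{v,q}=T\,\Gamma_{v,q}^0$ with $\Gamma_{v,q}^0=\Gamma_{v,q}\cap\Gamma^0$. Let $Q=\Gamma^0_{v,q}\cap U^{(1)}$. The action of $U^{(1)}$ on $V$ is continuous, so $Q$ is closed, hence a $\mathbb Z_p$-submodule of $U^{(1)}$. Let $\Delta'$ be the image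 of $\Gamma^0_{v,q}$ in $\Delta$, so
$$\Delta'=\{\delta\in\Delta:\ \exists\,u\in U^{(1)},\ u\delta v-v\in p^qV_r\}.\tag{3}$$

**Step 2: moving $\Delta'$ into the stabilizer.** The purpose is to get rid of the elements $u$ in (3). For $\delta\in\Delta'$ pick $u_\delta\in U^{(1)}$ with $u_\delta\delta\in\Gamma^0_{v,q}$. As $u_\delta\delta$ normalizes $Q$ and $U^{(1)}$ is abelian, $\delta$ normalizes $Q$. From $u_\delta\delta\cdot u_\varepsilon\varepsilon=u_\delta\,\delta(u_\varepsilon)\,\delta\varepsilon$, with $\delta(u)=\delta u\delta^{-1}$, we see that $\delta\mapsto u_\delta Q$ is a cocycle $\Delta'\to U^{(1)}/Q$. As $U^{(1)}/Q$ is a $\mathbb Z_p$-module and $p\nmid|\Delta'|$, it is a coboundary: there is $\gamma\in U^{(1)}$ with $\gamma\,\delta(\gamma)^{-1}\in u_\delta Q$ for all $\delta\in\Delta'$. Then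
$$\gamma\delta\gamma^{-1}=\gamma\,\delta(\gamma)^{-1}\,\delta\in u_\delta Q\delta=u_\delta\delta Q\subseteq\Gamma_{v,q}^0 .$$
Replacing $(v,y)$ by $(\gamma^{-1}v,\gamma^{-1}y)$, a harmless change, replaces $\Gamma^0_{v,q}$ by $\gamma^{-1}\Gamma^0_{v,q}\gamma$. Since $\gamma\in U^{(1)}$, this does not change $\Delta'$. So we may assume $\Delta'\subseteq\Gamma^0_{v,q}$.

**Step 3: averaging.** Now $\delta v-v\in p^qV_r$ for $\delta\in\Delta'$. Replace $v$ by $|\Delta'|^{-1}\sum_{\delta\in\Delta'}\delta v\in v+p^qV_r$ and adjust $y$, again a harmless change. The group $\Gamma_{v,q}$ depends only on $v$ mod $p^qV_r$, so it is unchanged. From now on: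

*$\Delta'$ fixes $v$, (3) holds, and $v\in V_r\setminus V_{r+1}$.*

## 9. The empty window and the elements $v_s$

**Step 1: constants.** With $h,h',\kappa,N$ as above, put
$$L=3h+h'+\kappa+N+1,\qquad q_0=lL+h+1 .$$
They do not depend on $q$.

**Step 2: splitting $u$ into an invisible part and a small part.** The next lemma makes precise the part of $u$ that the large coordinates do not see. It allows $\lambda_{a,j}=0$.

**Lemma 7.** Let $B$ be a set of indices $a$, $N_B=\{u\in U^{(1)}:\rho_a(u)=1\ \forall a\in B\}$, and $k'\ge h'+1$ an integer. If $u\in U^{(1)}$ and $\rho_a(u)\in1+p^{k'}O$ for all $a\in B$, then $u=u_0\exp(z)$ with $u_0\in N_B$ and $z\in p^{k'-h'}O$. Moreover $D_az=\log\rho_a(u)$ for $a\in B$.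

*Proof.* For $a\in B$ we have $D_a\log u=\log\rho_a(u)\in p^{k'}O$. Write $\log u=z_0+z$, where $z_0$ collects the components in those $K_j$ with $\lambda_{a,j}=0$ for all $a\in B$. For every other $j$ some $\lambda_{a,j}\ne0$ with $a\in B$, and $\lambda_{a,j}$ times the $j$-component of $\log u$ lies in $p^{k'}O_j$; so the $j$-component of $\log u$ lies in $p^{k'-h'}O$. Thus $z\in p^{k'-h'}O$, and $D_az=D_a\log u$ for $a\in B$. Put $u_0=u\exp(-z)\in U^{(1)}$. For $a\in B$, $\log\rho_a(u_0)=D_az_0=0$, so $\rho_a(u_0)\in\mu_p$. Also $\rho_a(u_0)=\rho_a(u)\exp(-D_az)\in1+pO$. Hence $\rho_a(u_0)=1$. $\square$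

**Step 3: choosing the cut.** Let $q\ge q_0$, $v=(c_a)$ and $m_a=v_p(c_a)\in\frac1d\mathbb Z\cup\{\infty\}$. Among the $l+1$ intervals $[iL,(i+1)L)$, $0\le i\le l$, at least one contains none of the $l$ numbers $q-m_a$. Fix such an $i$ and let
$$B=\{a:q-m_a\ge(i+1)L\},\qquad R=\{a:q-m_a<iL\},\qquad M=q-(i+1)L .$$
Every index lies in $B\cup R$. We have $m_a\le M$ for $a\in B$, $m_a>M+L$ for $a\in R$, and $q-M\ge L$. For $s\ge0$ let
$$v_s=\big((c_a)_{a\in B},\ (p^sc_a)_{a\in R}\big),\qquad v_0=v .$$

**Step 4: $v_s$ is admissible.** For $a\in R$, $m_a>q-iL\ge q-lL$. Hence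
$$v_s-v\in p^{q-lL}O^l\subseteq p^{q-lL-h}V_r\subseteq pV_r\subseteq V_{r+1},$$
since $q\ge q_0$. So $v_s\in V_r\setminus V_{r+1}$. Also $\Delta'$ fixes $v_s$, since $\Delta$ acts coordinatewise and commutes with $p^s$.

**Step 5: the two estimates.** These show that the margin $L$ is wide enough for both rules. Let $s\ge0$ and let
$$z\in p^{\,q+s-h-M-h'}O\quad\text{with}\quad v_p(D_az)\ge q+s-h-m_a\ \text{ for all }a\in B.\tag{4}$$
Here $q+s-h-M-h'\ge L-h-h'\ge\max(1,N)$, and $q+s-h-m_a\ge L-h\ge1$ for $a\in B$, so the exponentials are defined.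

* (E1) For $a\in B$: $(\exp(D_az)-1)c_a=(D_az)c_a+\epsilon$ with
$$v_p(\epsilon)\ge2(q+s-h-m_a)+m_a=q+s+(q+s-m_a)-2h\ge q+s+L-2h\ge q+s+\kappa+h .$$
* (E2) For $a\in R$:
$$v_p\big((\exp(D_az)-1)p^sc_a\big)\ge(q+s-h-M-h')+s+(M+L)\ge q+s+L-h-h'\ge q+s+\kappa+h .$$
The same bound holds with $c_a$ replaced by any element of the same valuation.

Note that $p^{q+s+\kappa+h}O^l\subseteq p^{q+s+\kappa}V_r$, so these errors do not affect the datum.

## 10. Equality of the data at levels $q$ and $q+s$

**Claim A (the $U^{(1)}$-part).** Let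
$$\mathcal A^1_{q+s}(v_s)=\{(\bar u,\ p^{-q-s}(uv_s-v_s)\bmod p^\kappa V_r):u\in U^{(1)},\ uv_s-v_s\in p^{q+s}V_r\}.$$
Then $\mathcal A^1_{q+s}(v_s)=\mathcal A^1_q(v)$ for all $s\ge0$.

*Proof.* The plan is to describe the left side by parameters that do not involve $s$. For $u_0\in N_B$ and $z'\in p^{\,q-h-M-h'}O$ put
$$\psi(u_0,z')=\big(((D_az')c_a)_{a\in B},\ ((\rho_a(u_0)-1)c_a)_{a\in R}\big).$$
We show that for every $s\ge0$
$$\mathcal A^1_{q+s}(v_s)=\{(\bar u_0,\ p^{-q}\psi(u_0,z')\bmod p^\kappa V_r):u_0\in N_B,\ z'\in p^{\,q-h-M-h'}O,\ \psi(u_0,z')\in p^qV_r\}.\tag{5}$$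
The right side does not depend on $s$.

*The inclusion $\subseteq$.* Let $\xi=uv_s-v_s\in p^{q+s}V_r\subseteq p^{q+s-h}O^l$. For $a\in B$ we have $\xi_a=(\rho_a(u)-1)c_a$, so
$$v_p(\rho_a(u)-1)\ge q+s-h-m_a\ge q+s-h-M\ge L-h\ge h'+1 .$$
By Lemma 7 with $k'=q+s-h-M$, $u=u_0\exp(z)$ with $u_0\in N_B$, $z\in p^{k'-h'}O$, and $v_p(D_az)=v_p(\log\rho_a(u))=v_p(\rho_a(u)-1)\ge q+s-h-m_a$ for $a\in B$. So $z$ satisfies (4). Put $z'=p^{-s}z\in p^{q-h-M-h'}O$. For $a\in B$, $\rho_a(u)=\exp(D_az)$, so $\xi_a=(\exp(D_az)-1)c_a$. For $a\in R$,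
$$\xi_a=(\rho_a(u_0)-1)p^sc_a+\rho_a(u_0)(\exp(D_az)-1)p^sc_a .$$
By (E1) and (E2), $\xi\equiv p^s\psi(u_0,z')\bmod p^{q+s+\kappa}V_r$. So $\psi(u_0,z')\in p^qV_r$ and $p^{-q-s}\xi\equiv p^{-q}\psi(u_0,z')\bmod p^\kappa V_r$. Finally $\bar u=\bar u_0$, since $\exp(z)\in1+p^NO$.

*The inclusion $\supseteq$.* Let $(u_0,z')$ be given with $\psi(u_0,z')\in p^qV_r\subseteq p^{q-h}O^l$. Then $v_p(D_az')\ge q-h-m_a$ for $a\in B$, so $z=p^sz'$ satisfies (4). For $u=u_0\exp(z)$ the same computation gives $uv_s-v_s\equiv p^s\psi(u_0,z')\bmod p^{q+s+\kappa}V_r$. This lies in $p^{q+s}V_r$, and $\bar u=\bar u_0$. $\square$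

**Claim B (the $\Delta$-part).** For all sufficiently large $s$, the set
$$\Delta'_s:=\{\delta\in\Delta:\exists\,u\in U^{(1)},\ u\delta v_s-v_s\in p^{q+s}V_r\}$$
equals $\Delta'$.

*Proof.* We must exclude new elements of $\Delta$; old ones stay, that is, $\Delta'\subseteq\Delta'_s$, as $\Delta'$ fixes $v_s$. Since $\Delta$ is finite, it suffices to show: if $\delta\in\Delta'_s$ for infinitely many $s$, then $\delta\in\Delta'$.

*A limit element.* For these $s$ choose $u_s\in U^{(1)}$ with $\xi^{(s)}=u_s\delta v_s-v_s\in p^{q+s}V_r$. By compactness we may pass to a subsequence with $u_s\to u_\infty\in U^{(1)}$. For $a\in B$, $\xi_a^{(s)}=\rho_a(u_s)\delta(c_a)-c_a\in p^{q+s-h}O$, so in the limit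
$$\rho_a(u_\infty)\delta(c_a)=c_a\qquad(a\in B).$$

*Back to level $q$.* Fix one such $s$ and put $u'=u_\infty^{-1}u_s$. For $a\in B$, $(\rho_a(u')-1)c_a=\rho_a(u_s)\delta(c_a)-c_a=\xi_a^{(s)}\in p^{q+s-h}O$. As in Claim A, Lemma 7 gives $u'=u_0\exp(z)$ with $u_0\in N_B$ and $z$ satisfying (4). Then $z'=p^{-s}z$ satisfies (4) with $0$ in place of $s$. Let $u=u_\infty u_0\exp(z')$ and $\chi=u\delta v-v$.

For $a\in B$ we have $\chi_a=(\exp(D_az')-1)c_a$ and $\xi_a^{(s)}=(\exp(D_az)-1)c_a$. By (E1) for $z'$ (with $s=0$, then multiplied by $p^s$) and for $z$,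
$$p^s\chi_a\equiv(D_az)c_a\equiv\xi_a^{(s)}\bmod p^{q+s+\kappa+h}O .$$
For $a\in R$ we have $\chi_a=\rho_a(u_\infty u_0)\exp(D_az')\delta(c_a)-c_a$ and $\xi_a^{(s)}=p^s\big(\rho_a(u_\infty u_0)\exp(D_az)\delta(c_a)-c_a\big)$. Since $v_p(\delta(c_a))=m_a$, (E2) for $z'$ and for $z$ gives
$$p^s\chi_a\equiv p^s\big(\rho_a(u_\infty u_0)\delta(c_a)-c_a\big)\equiv\xi_a^{(s)}\bmod p^{q+s+\kappa+h}O .$$
Hence $p^s\chi-\xi^{(s)}\in p^{q+s}V_r$. As $\xi^{(s)}\in p^{q+s}V_r$, we get $\chi\in p^qV_r$, and $\delta\in\Delta'$ by (3). $\square$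

**Assembling the datum.** Let $s=0$, or let $s$ be large as in Claim B. Every element of $\Gamma_{v_s,q+s}=T\,\Gamma^0_{v_s,q+s}$ has the form $\tau u\delta$ with $\tau\in T$, $u\in U^{(1)}$ and $\delta\in\Delta'_s=\Delta'$. Since $\delta$ fixes $v_s$ and $T$ acts trivially on $V$, an element $\tau u\delta$ with $\delta\in\Delta'$ lies in $\Gamma_{v_s,q+s}$ if and only if $uv_s-v_s\in p^{q+s}V_r$, and then $w_{q+s}(\tau u\delta)=p^{-q-s}(uv_s-v_s)$. Hence
$$\mathcal A_{q+s}(v_s)=\{(\bar\tau\bar u\bar\delta,\ w):\tau\in T,\ (\bar u,w)\in\mathcal A^1_{q+s}(v_s),\ \delta\in\Delta'\}.$$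
By Claim A this equals the corresponding set for $s=0$, which is $\mathcal A_q(v)$. This proves Proposition 6. By Section 6 it proves Theorem C, by Section 4 Theorem B, and by Section 2 Theorem A: Periodicity II is true for every prime $p\ge5$. $\blacksquare$
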